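# Trees against odd cycles, wheels and their joins: three Ramsey numbers that hold for every tree

## 1. Matchings on five and on seven vertices

There is only one tree of order $3$, the path $P_3$ with two edges. A graph $G$ contains no $P_3$ exactly when $G$ is a matching (plus isolated vertices). How many vertices must such a $G$ have before its complement is forced to contain a triangle?

Four are not enough: if $G$ consists of two disjoint edges, its complement is a $4$-cycle, which has no triangle. Five are enough: a matching on five vertices has at most two edges, so $G$ has at least three components, and one vertex from each of three components gives a triangle in the complement. The threshold is $5=2\cdot 3-1$.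

Now replace the triangle by a wheel with five spokes: a $5$-cycle together with a hub joined to all of it. Six vertices are not enough: if $G$ consists of three disjoint edges, its complement is $K_{2,2,2}$, which has a proper $3$-coloring, while the wheel needs three colors on its odd rim and a fourth for the hub. Seven vertices are enough. Since $7$ is odd, a matching on seven vertices misses some vertex $v$. In the complement, $v$ is joined to all six others, and on those six the complement contains $K_{2,2,2}$, say with parts $\{a,a'\},\{b,b'\},\{c,c'\}$. There $a\,b\,a'\,c\,b'\,a$ is a $5$-cycle, and $v$ is the hub. The threshold is $7=3\cdot3-2$. Notice the parity argument: a graph of order $7$ cannot have all degrees equal to $1$. It will come back.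

Both lower bounds came from one recipe: take two, or three, disjoint copies of $K_{n-1}$ with $n=3$. They contain no connected graph of order $n$, and the complement has too few color classes to contain an odd cycle, or an odd wheel. Is this recipe best possible for every tree on $n$ vertices, however complicated?

## 2. The three formulas

**Definition (Ramsey number).** For graphs $G_1,G_2$, the number $R(G_1,G_2)$ is the smallest integer $N$ such that for every graph $G$ of order $N$, either $G$ contains $G_1$ as a subgraph or the complement $\overline G$ contains $G_2$ as a subgraph.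

If the property holds for $N$ it holds for every larger order (pass to an induced subgraph). So one bad graph of order $N_0$ proves $R>N_0$, and the conclusion is available for every graph with at least $R$ vertices.

**Definition (the target graphs).** $T_n$ is a tree of order $n$, $C_m$ the cycle on $m$ vertices, $K_\ell$ the complete graph on $\ell$ vertices. The join $G_1+G_2$ of vertex-disjoint graphs arises from $G_1\cup G_2$ by joining every vertex of $G_1$ to every vertex of $G_2$. The wheel is $W_m=K_1+C_m$; it has order $m+1$.

For example, $W_3=K_4$, and $K_2+C_3=K_5$. The wheel in Section 1 was $W_5$.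

**Definition (ES-tree).** A tree $T$ of order $n$ is an ES-tree if every graph $(V,E)$ with $|E|>|V|(n-2)/2$ contains $T$.

For example, the star $K_{1,n-1}$ is an ES-tree: the condition says that the average degree exceeds $n-2$, so some vertex has degree at least $n-1$. The Erdős–Sós Conjecture asserts that every tree is an ES-tree.

The paper "On fan-wheel and tree-wheel Ramsey numbers" (https://daneshyari.com/article/preview/4646622.pdf) states the three formulas of Theorem 2 below for ES-trees, as its Theorems 6, 7 and 8, and conjectures that they hold for all trees. The conjecture is true, and the proof uses neither the Erdős–Sós Conjecture nor any property of ES-trees.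

**Theorem 1.** For every tree $T_n$ of order $n\ge2$ and every $m\ge3$, odd or even,
$$R(T_n,C_m)\le\max\{2n-1,\;n+m-2\}.$$
In particular $R(T_n,C_m)\le 2n-1$ whenever $3\le m\le n+1$.

**Theorem 2.** For every tree $T_n$ of order $n$:

(i) $R(T_n,C_m)=2n-1$ for odd $m\ge3$ and $n\ge m-1$;

(ii) $R(T_n,W_m)=3n-2$ for odd $m\ge3$ and $n\ge m-2$;

(iii) $R(T_n,K_\ell+C_m)=(\ell+2)(n-1)+1$ for odd $m\ge3$, $\ell\ge1$ and $n\ge m-2$.

**Lower bounds in Theorem 2.** The aim is to turn the recipe of Section 1 into a proof. Let $n\ge2$ and let $G$ be $\ell+2$ disjoint copies of $K_{n-1}$, a graph of order $(\ell+2)(n-1)$. It contains no connected graph of order $n$. Its complement is $(\ell+2)$-partite, while $\chi(K_\ell+C_m)=\ell+3$ for odd $m$. Hence $R(T_n,K_\ell+C_m)\ge(\ell+2)(n-1)+1$. Here $\ell=0$ (with $K_0+C_m=C_m$) gives $2n-1$ for (i), and $\ell=1$ gives $3n-2$ for (ii).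

The case $n=1$ occurs only in (ii) and (iii), with $m=3$. There both sides equal $1$, since every graph of order $1$ contains $T_1$. From now on $n\ge2$.

**Conventions.** Throughout, $G$ is a graph on the vertex set $V$, $|V|=N$, and $H=\overline G$. We speak of $G$-neighbors and $H$-neighbors. $T$ is a tree of order $n\ge2$ with bipartition classes $P,Q$ of sizes $p\le q$, so $p+q=n$ and $p\ge1$. We write $T\subset G$ if $G$ contains a copy of $T$. For $X\subseteq V$, $d_X(v)$ is the number of $H$-neighbors of $v$ in $X$, and $d_G(v,X)$ the number of $G$-neighbors of $v$ in $X$. Two disjoint sets are *$G$-complete* to each other if every vertex of one is $G$-adjacent to every vertex of the other. The *circumference* is the length of a longest cycle. Cycles also denote their vertex sets.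

## 3. Growing a tree vertex by vertex

Every embedding below is built one vertex at a time, and the current part is always connected.

**Definition (partial embedding).** A partial embedding $(T_1,f)$ of $T$ is a nonempty subtree $T_1$ of $T$ with an injective map $f:V(T_1)\to V$ sending edges of $T_1$ to edges of $G$. We write $|T_1|$ for the order of $T_1$ and $f(T_1)$ for its set of images. A vertex of $V$ is *used* if it lies in $f(T_1)$. A vertex of $T_1$ is *active* if it has a neighbor in $T$ outside $T_1$; its image is an *active image*.

For example, if $T$ is the path $t_1t_2t_3t_4$ and $T_1$ is the edge $t_2t_3$, both $t_2$ and $t_3$ are active; if $T_1$ is the edge $t_1t_2$, only $t_2$ is.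

If $T_1\ne T$, an active vertex exists, because $T$ is connected. If $t'$ is active and $t\notin T_1$ is a neighbor of $t'$, then $t'$ is the only neighbor of $t$ in $T_1$, because $T$ has no cycle. So $f$ may be extended by sending $t$ to any unused $G$-neighbor of $f(t')$.

**Lemma 3 (greedy embedding).** If $n'\ge1$, $N\ge 1$ and $\delta(G)\ge n'-1$, then every tree $T'$ of order $n'$ embeds in $G$, with any chosen vertex of $T'$ mapped to any chosen vertex of $G$.

*Proof.* Start with the chosen pair. While $|T_1|\le n'-1$, an active image has at least $n'-1$ $G$-neighbors, and at most $|T_1|-1\le n'-2$ of them are used. So we can extend. $\square$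

The next lemma lets us reach a new vertex of a prescribed class by adding at most one connecting vertex.

**Lemma 4.** Let $R\in\{P,Q\}$, and suppose some vertex of $R$ is not in $T_1$. Let $t\in R\setminus T_1$ be closest to $T_1$ in $T$. Then either $t$ is adjacent to a vertex of $T_1$, or there is a path $t''wt$ in $T$ with $t''\in T_1\cap R$ and $w\notin T_1$.

*Proof.* Let $t_0t_1\dots t_r=t$ be the shortest path from $T_1$ to $t$; only $t_0$ lies in $T_1$. If $r\ge3$, then $t_1,t_2\notin T_1$, one of them lies in $R$, and it is closer to $T_1$ than $t$: a contradiction. If $r=2$, then $t_0$ lies in the same class as $t$. $\square$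

In the second case we add first $w$, as a neighbor of $t''$, and then $t$, as a neighbor of $w$.

## 4. Wheels and joins from cycles

Here we derive the upper bounds of Theorem 2 from Theorem 1. The rest of the lecture then concerns cycles only.

**Part (i).** Since $n\ge m-1$ means $3\le m\le n+1$, this is Theorem 1.

**Part (ii): finding a hub.** Let $|V|=3n-2$ and $T_n\not\subset G$. By Lemma 3, $\delta(G)\ge n-1$ is impossible, so some $v$ has $d_G(v)\le n-2$, that is, $d_H(v)\ge 3n-3-(n-2)=2n-1$. If $m\le n+1$, apply (i) to the graph induced by $G$ on the $H$-neighbors of $v$: it has at least $2n-1$ vertices and contains no $T_n$, so $H$ has a $C_m$ among the $H$-neighbors of $v$, and $W_m\subset H$.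

**Part (ii): the last case $m=n+2$.** Here $2n-1$ vertices need not suffice for the rim by Theorem 1, which only gives $R(T_n,C_{n+2})\le2n$; parity supplies the missing vertex. As $m$ is odd, $n$ is odd, so $n\ge3$. Suppose $W_{n+2}\not\subset H$. If some vertex had $H$-degree at least $2n$, its $H$-neighborhood would contain a $C_{n+2}$ of $H$, and we would have the wheel. So $\Delta(H)\le2n-1$ and $\delta(G)\ge3n-3-(2n-1)=n-2$.

Suppose some $x$ has $d_G(x)\ge n-1$. Let $z$ be a leaf of $T_n$ with neighbor $w$. The tree $T_n-z$ has order $n-1$ and $\delta(G)\ge(n-1)-1$, so by Lemma 3 it embeds in $G$ with $w\mapsto x$. At most $n-2$ neighbors of $x$ are used, so an unused one remains for $z$, and $T_n\subset G$: a contradiction. Hence $G$ is $(n-2)$-regular of order $3n-2$. Both numbers are odd, so the sum of degrees would be odd, which is impossible. (For $n=3$ this is the argument of Section 1.)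

**Part (iii).** We use induction on $\ell$; $\ell=1$ is (ii). Let $\ell\ge2$, $|V|=(\ell+2)(n-1)+1$ and $T_n\not\subset G$. As before some $v$ has $d_G(v)\le n-2$, so
$$d_H(v)\ge(\ell+2)(n-1)-(n-2)=(\ell+1)(n-1)+1 .$$
By the induction hypothesis, $H$ contains $K_{\ell-1}+C_m$ inside the $H$-neighborhood of $v$, and adding $v$ gives $K_\ell+C_m\subset H$.

So Theorem 2 follows once Theorem 1 is proved.

## 5. Stars, and the $d$ neighbors that greedy embedding loses

Let $T$ be the star $K_{1,n-1}$. Then $T\not\subset G$ says that all $G$-degrees are at most $n-2$, that is, $\delta(H)\ge N-n+1$. If $N\ge2n-1$, then $2(N-n+1)\ge N+1$, so Dirac's theorem (a graph of order $N\ge3$ with minimum degree at least $N/2$ has a Hamiltonian cycle) gives a Hamiltonian cycle of $H$. Pick any vertex $v$ on it and write the rest of the cycle as a path $x_1\dots x_{N-1}$. If $x_i$ and $x_{i+m-2}$ were both $H$-neighbors of $v$, then $v\,x_i\,x_{i+1}\cdots x_{i+m-2}\,v$ would be a $C_m$ in $H$. Say $m\ge n+1$ and $N=n+m-2$, and put $s=m-2$. Then $N-1=n+s-1\le 2s$, so the pairs $\{i,i+s\}$, $1\le i\le s$, cover all indices, and $v$ has at most one neighbor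 from each pair, hence at most $s$. But it has at least $N-n+1=s+1$. So Theorem 1 holds for stars and $m\ge n+1$.

For a general tree, the sensible thing is to repeat this. By Lemma 3, $T\not\subset G$ still gives a vertex $v$ with $d_H(v)\ge N-n+1$. But it gives one such vertex only, and $H$ need not have a Hamiltonian cycle. For instance, let $T=P_4$ and $N=7$; the graph $G=K_{1,6}$ has no $P_4$, and $H=K_6\cup K_1$. The counting needs $v$ and its $N-n+1$ neighbors on one common cycle. If a longest cycle $C$ of $H$ misses $d$ vertices, Lemma 3 inside $G[C]$ gives only some $v\in C$ with $d_C(v)\ge |C|-n+1=N-n+1-d$. We have lost exactly $d$ neighbors, and the pairing no longer contradicts anything.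

For an ES-tree, $T\not\subset G$ would bound the number of edges of $G$ and so give average degree at least $N-n+1$ in $H$. For a general tree we have no such bound. What we can do instead is to let the $d$ vertices outside $C$ work for us. Because $C$ is longest, a vertex outside $C$ is $H$-adjacent to few vertices of $C$, so it has many $G$-neighbors, which is good for embedding $T$. The next three sections show that this recovers all $d$ lost neighbors.

## 6. The components off a longest cycle of the complement

**Standing assumption for Sections 6–8.** $N\ge2n-1$ and $T\not\subset G$.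

First, $H$ is not bipartite: otherwise one of its classes would be an independent set of $H$ of size at least $n$, a $K_n$ in $G$, and $T\subset G$. So $H$ has a cycle. Let $C$ be a **longest cycle** of $H$, $c=|C|$, $h=\lceil c/2\rceil\ge2$, $O=V\setminus C$ and $d=|O|=N-c$. From now on "component" means a component of $H[O]$. For a component $K$, put
$$k=|K|,\qquad A_K=\{a\in C: a\text{ has an }H\text{-neighbor in }K\},\qquad \Gamma_K=V\setminus(K\cup A_K)=(O\setminus K)\cup(C\setminus A_K).$$
By definition there is no $H$-edge between $K$ and $\Gamma_K$, so these two sets are $G$-complete to each other. In particular, different components are $G$-complete to each other. Orient $C$, let $a^+$ be the successor of $a$ on $C$, and put $A_K^+=\{a^+:a\in A_K\}$.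

As an example, let $H$ be the $6$-cycle $c_1\dots c_6$ plus a vertex $u$ adjacent to $c_1$ and $c_3$. The $6$-cycle is longest: a cycle through all seven vertices would use all edges at $u$ and at $c_2$, and these already form a $4$-cycle. With $K=\{u\}$ we get $A_K=\{c_1,c_3\}$, $A_K^+=\{c_2,c_4\}$, $\Gamma_K=\{c_2,c_4,c_5,c_6\}$.

**Lemma 5.** For every component $K$:

(a) $A_K$ contains no two consecutive vertices of $C$; hence $|A_K|\le\lfloor c/2\rfloor$ and $|C\setminus A_K|\ge h$.

(b) $A_K^+$ is a clique of $G$, $|A_K^+|=|A_K|$, and $A_K^+\subseteq\Gamma_K$, so $A_K^+$ is $G$-complete to $K$.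

*Proof.* (a) If $a,a^+\in A_K$, replace the edge $aa^+$ of $C$ by a path from $a$ to $a^+$ with interior in the connected set $K$. The interior has at least one vertex, so the new cycle is longer than $C$: a contradiction.

(b) Suppose $a\ne b$ in $A_K$ and $a^+b^+\in E(H)$. Go from $a$ through $K$ to $b$, then backward along $C$ from $b$ to $a^+$, then by the edge to $b^+$, then forward along $C$ from $b^+$ to $a$. This cycle contains all of $C$ and at least one vertex of $K$: a contradiction. So $A_K^+$ is independent in $H$. By (a), $A_K^+\cap A_K=\emptyset$, so $A_K^+\subseteq C\setminus A_K\subseteq\Gamma_K$. $\square$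

## 7. All components have fewer than $p$ vertices

The goal of this section is $k\le p-1$ for every component. Medium-sized components are excluded directly.

**Lemma 6.** No component satisfies $p\le k\le q$.

*Proof.* Suppose $p\le k\le q$. If $|\Gamma_K|\ge q$, map $P$ into $K$ and $Q$ into $\Gamma_K$; these sets are $G$-complete to each other, so $T\subset G$. Otherwise $|\Gamma_K|\le q-1$ and
$$|A_K^+|=|A_K|=N-k-|\Gamma_K|\ge 2n-1-k-(q-1)=n+p-k\ge n-k .$$
Map $k$ vertices of the independent set $Q$ into $K$ and the other $n-k$ vertices of $T$ into $A_K^+$. By Lemma 5(b), all needed edges are present in $G$: those inside $A_K^+$, because it is a clique of $G$, and those between $A_K^+$ and $K$; there are none inside $K$. Again $T\subset G$. $\square$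

A component with $k>q$ cannot be excluded so quickly, but it forces $C$ to be short and hands us a smaller, more unbalanced tree missing from $G[K]$.

**Lemma 7.** If $k>q$, then $y:=|\Gamma_K|$ satisfies $h\le y\le p-1$, $c\le2y$ and $|K|\ge2(n-y)-1$, and there is a tree $F^*$ with bipartition classes of sizes $p-y\ge1$ and $q$ such that $F^*\not\subset G[K]$.

*Proof.* If $y\ge p$, map $Q$ into $K$ and $P$ into $\Gamma_K$; then $T\subset G$. So $y\le p-1$. By Lemma 5(a), $y\ge|C\setminus A_K|\ge h$, so $c\le2h\le2y$ and $|A_K|\le\lfloor c/2\rfloor\le y$. Hence
$$|K|=N-y-|A_K|\ge N-2y\ge2(n-y)-1 .$$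
Choose $P'\subset P$ with $|P'|=y$. The forest $T-P'$ is a spanning subgraph of the complete bipartite graph with classes $P\setminus P'\neq\emptyset$ and $Q$. That graph is connected, so the forest extends to a spanning tree $F^*$ of it. If $F^*\subset G[K]$, map $P'$ onto $\Gamma_K$ in addition: the neighbors of $P'$ in $T$ lie in $Q$, which sits in $K$, and $K$ is $G$-complete to $\Gamma_K$. So $T\subset G$: a contradiction. $\square$

To contradict $c\le2y$, we need a long cycle of $H[K]$. The class sizes of $F^*$ differ by $q-p+y$, which suggests the following bound in terms of $q-p$.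

**Lemma 8.** If $N\ge2n-1$ and $T\not\subset G$, then $H$ has circumference at least $2(q-p)+1$.

*Proof.* Induction on $p$, for all trees and graphs at once. Suppose $c\le2(q-p)$.

**Step 1.** We exclude components with $k>q$. If there is one, take $y$ and $F^*$ from Lemma 7. (If $p=1$, Lemma 7 would give $2\le h\le y\le0$, which is absurd.) The tree $F^*$ has order $n-y\ge2$ and class sizes $p-y<p$ and $q$; moreover $|K|\ge2(n-y)-1$ and $F^*\not\subset G[K]$. By induction, $H[K]$ has a cycle of length at least $2(q-p+y)+1>c$: a contradiction.

**Step 2.** We collect a set $X$ to hold $P$. By Step 1 and Lemma 6, all components have at most $p-1$ vertices. Since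
$$d\ge2n-1-2(q-p)=4p-1>0,$$
there is a component, so $p\ge2$. Add components one at a time until the total first reaches $p$. This gives a union $X$ of components with $p\le|X|\le2p-2$, and $X$ is $G$-complete to $O\setminus X$.

**Step 3.** We embed $T$. Map $P$ injectively into $X$. Since $\sum_{w\in Q}(\deg w-1)=(n-1)-q=p-1$, at most $p-1$ vertices of $Q$ are not leaves. Map these into $O\setminus X$, which has at least $(4p-1)-(2p-2)=2p+1$ vertices. The remaining vertices of $Q$ are leaves. A leaf whose neighbor was mapped to $o\in X$, in component $K$, may go to any unused vertex of $(O\setminus X)\cup(C\setminus A_K)$. This set has size at least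
$$d-|X|+h\ge N-\tfrac c2-(2p-2)\ge(q+3p-1)-(2p-2)=q+p+1>q,$$
where we used $N-\frac c2\ge 2p+2q-1-(q-p)$. Only vertices of $Q$ are placed in $V\setminus X$, so an unused vertex is always left. Thus $T\subset G$: a contradiction. $\square$

**Lemma 9.** If $N\ge 2n-1$, $T\not\subset G$ and $C$ is a longest cycle of $H$, then every component of $H[V\setminus C]$ has at most $p-1$ vertices.

*Proof.* Otherwise, by Lemma 6, some component has $k>q$. Take $y,F^*$ from Lemma 7 and apply Lemma 8 to $F^*$ and $G[K]$, which is allowed as $|K|\ge2(n-y)-1$. Then $H[K]$ has a cycle of length at least $2(q-p+y)+1\ge2y+1>c$: a contradiction. $\square$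

For a star, $p=1$, so Lemma 9 says that $O$ is empty, in accordance with Dirac's theorem in Section 5.

## 8. A vertex with $N-n+1$ neighbors on the longest cycle

Now we recover the $d$ lost neighbors.

**Lemma 10.** If $N\ge 2n-1$, $T\not\subset G$ and $C$ is a longest cycle of $H$, then some $v\in C$ has $d_C(v)\ge N-n+1$.

*Proof.* Suppose $d_C(x)\le N-n$ for all $x\in C$. We embed $T$ in $G$. The assumption gives
$$d_G(x,C)\ge c-1-N+n=n-1-d\quad(x\in C),\qquad h\ge\Big\lceil\frac{2n-1-d}2\Big\rceil=n-\lceil d/2\rceil. \tag{1}$$
If $d=0$, then $\delta(G)\ge n-1$, and $T\subset G$ by Lemma 3. So let $d\ge1$.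

A vertex of $C$ is guaranteed only $n-1-d$ $G$-neighbors on $C$. That is enough when all $d$ vertices of $O$ are already used, for then at most $n-1-d$ vertices of $C$ are. The danger is an active image on $C$ while some vertices of $O$ are unused but out of its reach. The following definition forbids this. For a partial embedding let $O_u$ be the set of unused vertices of $O$, $j=|f(T_1)\cap O|$ and $e=|f(T_1)\cap C|$. Call the partial embedding *admissible* if

(A1) $j\ge\lceil d/2\rceil$; and

(A2) if $f(T_1)\cap C\ne\emptyset$ and $O_u\ne\emptyset$, then $O_u$ lies in one component $K$, and $f(T_1)\cap A_K=\emptyset$.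

For example, if $O=\{o\}$, admissible just means that $o$ is used. If $O=\{o,o'\}$ with $oo'\in E(H)$, the single component is $K=O$; a partial embedding using $o$ but not $o'$ is admissible exactly when it uses no vertex of $A_K$.

**Step 1: an admissible $(T_1,f)$ with $T_1\ne T$ extends by one vertex to an admissible one.** There are three cases.

*Case $O_u=\emptyset$.* Then $j=d$ and $e=|T_1|-d\le n-1-d$. Take an active image $g$. If $g$ lies in a component $K$, it is $G$-adjacent to all of $C\setminus A_K$, and $|C\setminus A_K|\ge h\ge n-\lceil d/2\rceil\ge n-d>e$. If $g\in C$, then $d_G(g,C)\ge n-1-d>e-1$, and at most $e-1$ vertices of $C$ other than $g$ are used. Either way $g$ has an unused $G$-neighbor in $C$. The extension is admissible because $O_u=\emptyset$.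

*Case $O_u\ne\emptyset$ and some active image has a $G$-neighbor in $O_u$.* Use that neighbor. Then $j$ grows, $O_u$ shrinks, and $f(T_1)\cap C$ is unchanged, so (A1) and (A2) persist.

*Case $O_u\ne\emptyset$ and no active image has a $G$-neighbor in $O_u$.* Let $g$ be an active image. If $g\in C$, then by (A2) $O_u\subseteq K$ and $g\notin A_K$ for some component $K$, so $g$ is $G$-adjacent to all of $O_u$: a contradiction. So $g\in O$, say $g\in K$. Different components are $G$-complete to each other, so $O_u\subseteq K$. By (A1) and (1),
$$e=|T_1|-j\le n-1-\lceil d/2\rceil<h\le|C\setminus A_K|,$$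
so there is an unused vertex of $C\setminus A_K$; it is $G$-adjacent to $g$, and we extend by it. Then (A1) persists. If $C$ was already used, the component in (A2) was this same $K$, because $\emptyset\ne O_u\subseteq K$; so no vertex of $A_K$ was used before, and none is now. If $C$ was not used before, the only used vertex of $C$ is the new one, outside $A_K$. So (A2) holds.

**Step 2: an admissible partial embedding exists, or $T\subset G$.** This gives Step 1 its starting point. Let $K$ be a largest component.

*Case $k\le\lfloor d/2\rfloor$.* Start with one vertex in $O$ and extend inside $O$. While $T_1\ne T$ and $|T_1|<\lceil d/2\rceil$, we have $|O_u|=d-|T_1|>\lfloor d/2\rfloor\ge k$. So $O_u$ is not contained in the component of a given active image, and a vertex of $O_u$ in another component is $G$-adjacent to that image. Stop when $|T_1|=\lceil d/2\rceil$, or when $T_1=T$. In the former case (A1) holds, and (A2) holds because no vertex of $C$ is used.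

*Case $k\ge\lfloor d/2\rfloor+1$.* Then $\lceil d/2\rceil\le k$, and $k\le p-1$ by Lemma 9. So
$$|\Gamma_K|\ge h\ge n-\lceil d/2\rceil\ge n-k\ge n-p+1=q+1>k .$$
Map one vertex of $Q$ into $K$. While fewer than $k$ vertices of $Q$ are embedded, use Lemma 4 with $R=Q$, which is possible since $k<q$. Map the new $Q$-vertex into $K$. If a connecting $P$-vertex $w$ is needed, map it into $\Gamma_K$, using vertices of $O\setminus K$ as long as unused ones exist. All embedded $Q$-vertices lie in $K$, all embedded $P$-vertices in $\Gamma_K$, and these sets are $G$-complete to each other. At most $k-1<|\Gamma_K|$ connecting vertices are used, so there is always room. At the end $K$ is completely used, so $j\ge k\ge\lceil d/2\rceil$ and (A1) holds. If a vertex of $C$ is used, then $O\setminus K$ was used up, so $O_u=\emptyset$; thus (A2) holds.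

Starting from Step 2 and repeating Step 1 we reach $T_1=T$, so $T\subset G$: a contradiction. $\square$

## 9. Cycles of length at least $n+1$

With Lemma 10 the pairing argument for stars works for every tree. Let $m\ge n+1$, $s=m-2\ge n-1$ and $N=n+m-2=n+s\ge2n-1$; here $N$ is the bound in Theorem 1. Suppose $T\not\subset G$ and $C_m\not\subset H$. Take a longest cycle $C$ of $H$ and $v\in C$ with $d_C(v)\ge N-n+1=s+1$. Write $C-v$ as a path $x_1\dots x_\lambda$, where $\lambda=c-1\le n+s-1\le2s$, and let $U=\{i:x_i\text{ is an }H\text{-neighbor of }v\}$. No two elements $i,i+s$ both lie in $U$, since otherwise $v\,x_i\cdots x_{i+s}\,v$ is a cycle with $s+2=m$ vertices. As $U\subseteq\{1,\dots,2s\}$, the pairs $\{i,i+s\}$, $1\le i\le s$, give $|U|\le s$: a contradiction. This proves Theorem 1 for $m\ge n+1$.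

## 10. Short cycles: a $C_{2s+1}$ appears when $C_{s+2}$ does not

Now fix $m\ge3$. We prove $R(T,C_m)\le2n-1$ for all trees $T$ of order $n\ge m-1$ by induction on $n$. The case $n=m-1$ is Section 9, as then $n+m-2=2n-1$. So let $n\ge m$ and assume $R(T',C_m)\le2n'-1$ for all trees $T'$ of order $n'$ with $m-1\le n'<n$. Let
$$N=2n-1,\qquad s=m-2,\qquad 1\le s\le n-2,$$
and suppose, for the rest of the proof of Theorem 1, that $T\not\subset G$ and $C_{s+2}\not\subset H$.

The pairing alone no longer gives a contradiction. Take $n=4$, $m=4$, so $s=2$ and $N=7$, and suppose $C$ has all $7$ vertices, so $\lambda=6$. The set $U=\{1,2,5,6\}$ has $n=4$ elements, and no two of them differ by $2$. But in this case $2,5\in U$, so $v\,x_2x_3x_4x_5\,v$ is a $C_5=C_{2s+1}$. This is what happens in general.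

**Lemma 11.** $H$ contains a cycle of length $2s+1$.

*Proof.* Take $C$, $v$ from Lemma 10 and $x_1,\dots,x_\lambda$, $U$ as in Section 9. Now $|U|\ge N-n+1=n$ and $\lambda=c-1\le2n-2$, so
$$|U|\ge\lambda/2+1. \tag{2}$$
No two elements of $U$ differ by exactly $s$. Write $\lambda=2as+r$ with $0\le r<2s$. If $a=0$, then $\lambda<2s$ and the pairs $\{i,i+s\}$ give $|U|\le s<n$: a contradiction. So $a\ge1$.

**Step 1: splitting into chains.** This bounds $|U|$ sharply enough to reveal its structure. Split $\{1,\dots,\lambda\}$ into the chains $i,i+s,i+2s,\dots$ for $1\le i\le s$. No chain has two consecutive members in $U$. If $r\le s$, the chains with $i\in J:=\{1,\dots,r\}$ have $2a+1$ members, and the others $2a$. If $r>s$, the chains with $i\in J:=\{r-s+1,\dots,s\}$ have $2a+1$ members, and the other $r-s$ chains have $2a+2$. So $|J|=r$ in the first case and $|J|=2s-r$ in the second. A chain with $2a+1$ members contains at most $a+1$ elements of $U$, and if it contains $a+1$, they are the members in odd position. Let $\Theta\subseteq J$ be the set of those $i\in J$ whose chain has $a+1$ elements of $U$; for them $i,\,i+2s,\dots,i+2as\in U$.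

**Step 2: $\Theta$ contains two consecutive integers.** In the first case
$$|U|\le(s-r)a+ra+|\Theta|=as+|\Theta|,$$
and in the second
$$|U|\le(r-s)(a+1)+(2s-r)a+|\Theta|=as+r-s+|\Theta|.$$
By (2), $|U|\ge as+r/2+1$. So $|\Theta|\ge r/2+1$ in the first case and $|\Theta|\ge s-r/2+1$ in the second, that is, $|\Theta|\ge|J|/2+1$ in both. A subset of the (possibly empty) integer interval $J$ without two consecutive integers has at most $\lceil|J|/2\rceil<|J|/2+1$ elements. Hence $\Theta$ contains consecutive integers $i-1,i$.

**Step 3: the cycle.** As $a\ge1$, we have $i\in U$ and $i-1+2s\in U$. So $v\,x_ix_{i+1}\cdots x_{i+2s-1}\,v$ is a cycle of $H$ with $2s+1$ vertices. $\square$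

## 11. Splitting the vertex set along $C_{2s+1}$

Let $C_1$ be a cycle of $H$ of length $M=2s+1$, its vertices indexed cyclically by $\mathbb Z_M$. From now on $O=V\setminus C_1$, and
$$|O|=2n-1-(2s+1)=2n',\qquad n'=n-s-1\ge1 .$$
The purpose of $C_1$ is that $G$ has large degrees into it, from both sides.

If $o\in O$ and $B\subseteq\mathbb Z_M$ is the set of its $H$-neighbors on $C_1$, then $B\cap(B+s)=\emptyset$: if $b,b+s\in B$, then $o$ together with the path $b,b+1,\dots,b+s$ forms a $C_{s+2}$ in $H$. So $2|B|\le2s+1$, $|B|\le s$, and
$$d_G(o,C_1)\ge s+1\qquad(o\in O). \tag{3}$$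
If $x\in C_1$, the path $C_1-x$ has $2s$ vertices, and for $1\le j\le s$ the vertex $x$ is $H$-adjacent to at most one of its $j$th and $(j+s)$th vertices, again because $C_{s+2}\not\subset H$. So $d_{C_1}(x)\le s$, and
$$d_G(x,C_1)\ge s\qquad(x\in C_1). \tag{4}$$

**Lemma 12 (completion).** If some partial embedding has exactly $n'$ images in $O$, then $T\subset G$.

*Proof.* We extend inside $C_1$ only. While $T_1\ne T$, the number of used vertices of $C_1$ is $e=|T_1|-n'\le n-1-n'=s$. An active image in $O$ has at least $s+1>e$ $G$-neighbors in $C_1$ by (3). An active image in $C_1$ has at least $s>e-1$ of them by (4), and at most $e-1$ are used. So we can always extend. $\square$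

So we only have to place exactly $n'$ vertices in $O$. If $n'=1$, start with one vertex in $O$; Lemma 12 gives $T\subset G$, a contradiction. (In the case $n=4$, $s=2$ of Section 10, we are done here.) So $n'\ge2$. The obvious plan is to find a subtree of $T$ of order $n'$ inside $G[O]$; Lemma 12 would then give a contradiction. So $G[O]$ contains no subtree of $T$ of order $n'$. If $n'\ge s+1=m-1$, the induction hypothesis applies to a subtree of $T$ of order $n'<n$ and to $G[O]$: as $|O|=2n'\ge2n'-1$ and $C_m\not\subset H[O]$, the subtree embeds in $G[O]$, a contradiction. Hence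
$$2\le n'\le s,\qquad n=n'+s+1\ge2n'+1,\qquad q\ge n/2>n',\ \text{ so } q\ge n'+1. \tag{5}$$

Here the obvious plan stops: for $n'\le s$ the induction hypothesis says nothing. The condition $C_{s+2}\not\subset H[O]$ may even be void. If $2n'<s+2$, it is satisfied when $H[O]$ is complete, and then $G[O]$ has no edge at all. The $n'$ vertices in $O$ cannot be expected to form a subtree there; they must be connected through $C_1$. For this we take a second cycle, inside $O$, and study how $C_1$ is attached to it.

## 12. A second cycle, and the poor vertices of the first

**Step 1: a long cycle in $H[O]$.** We apply Sections 6–8 inside $O$. Let $T_0$ be a subtree of $T$ of order $n'\ge2$; its smaller class has size $p_0\le|V(T_0)\cap P|\le p$. We know $T_0\not\subset G[O]$ and $|O|=2n'\ge2n'-1$, so Lemmas 5, 9 and 10 apply to $T_0$ and $G[O]$. Let $C_2$ be a longest cycle of $H[O]$ and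
$$c_2=|C_2|,\quad h_2=\lceil c_2/2\rceil,\quad O_3=O\setminus C_2,\quad d_2=|O_3|=2n'-c_2,\quad n_3=n'-h_2=\lfloor d_2/2\rfloor .$$
By Lemma 10, some vertex of $C_2$ has at least $2n'-n'+1=n'+1$ $H$-neighbors on $C_2$, so $c_2\ge n'+2$ and $d_2\le n'-2$. By Lemma 9, every component of $H[O_3]$ has at most $p_0-1\le p-1$ vertices. For each component $K$ of $H[O_3]$, let $A_K$ now denote the set of vertices of $C_2$ with an $H$-neighbor in $K$. By Lemma 5(a), $|C_2\setminus A_K|\ge h_2$, and $K$ is $G$-complete to $C_2\setminus A_K$. In particular
$$d_G(o,C_2)\ge h_2\qquad(o\in O_3). \tag{6}$$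

**Step 2: few vertices of $C_1$ are badly attached to $C_2$.** We want many vertices of $C_1$ which, like those of $O_3$, have at least $h_2$ $G$-neighbors on $C_2$.

**Definition (poor and rich).** A vertex $x\in C_1$ is *poor* if $d_{C_2}(x)>c_2/2$, and *rich* otherwise.

A rich $x$ has $d_G(x,C_2)\ge c_2/2$, hence $d_G(x,C_2)\ge h_2$. For example, if $C_2$ is a triangle, poor means at least two $H$-neighbors on it. Two poor vertices at distance $\delta$ on $C_1$ then lie on cycles of $H$ of lengths $\delta+2$, $\delta+3$ and $\delta+4$. This is the case $c_2=3$ of the following argument.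

Let $x\ne x'$ be poor and $1\le\ell\le c_2$. Since $d_{C_2}(x)+d_{C_2}(x')>c_2$, the set of $H$-neighbors of $x$ on $C_2$, shifted by $\ell-1$ along $C_2$, meets the set of $H$-neighbors of $x'$ on $C_2$. So there are $H$-neighbors $u$ of $x$ and $u'$ of $x'$ on $C_2$ with $u'$ exactly $\ell-1$ steps after $u$; the path of $C_2$ from $u$ to $u'$ has $\ell$ vertices. If $x,x'$ have distance $\delta$ on $C_1$, where $1\le\delta\le s$, the path of $C_1$ between them with $\delta+1$ vertices closes this up to a cycle of $H$ of length $(\delta+1)+\ell$.

Put $\delta_0=\max\{1,s+1-c_2\}$; then $\delta_0\le s$. If $\delta\in[\delta_0,s]$, then $\ell=s+1-\delta$ satisfies $1\le\ell\le c_2$, and we get a $C_{s+2}$ in $H$, which is impossible. So two poor vertices never have distance in $[\delta_0,s]$. Let $Y\subseteq\mathbb Z_M$ be the set of poor vertices. In terms of differences modulo $M=2s+1$,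
$$Y\cap(Y+I)=\emptyset,\qquad I=\{\delta_0,\delta_0+1,\dots,M-\delta_0\},\qquad|I|=2s+2-2\delta_0 .$$

**Step 3: counting the poor vertices.** We claim that if $Y\ne\emptyset$ then $|Y+I|\ge\min\{M,|Y|+|I|-1\}$. Put $S_j=Y+\{\delta_0,\dots,\delta_0+j\}$, so that $|S_0|=|Y|$, $S_{j+1}=S_j\cup(S_j+1)$ and $S_{|I|-1}=Y+I$. A nonempty $S_j\ne\mathbb Z_M$ satisfies $S_j+1\not\subseteq S_j$, since a nonempty subset of $\mathbb Z_M$ closed under adding $1$ is everything. So $|S_{j+1}|\ge\min\{M,|S_j|+1\}$, and the claim follows.

If $Y\ne\emptyset$, then $Y+I\ne\mathbb Z_M$, as it is disjoint from $Y$. So $|Y+I|\ge|Y|+|I|-1$, and disjointness gives $2|Y|+|I|-1\le M$, that is, $2|Y|+2s+1-2\delta_0\le2s+1$, or $|Y|\le\delta_0$. This holds trivially if $Y=\emptyset$. With (3), every $o\in O$ has at least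
$$s+1-\delta_0=\min\{s,c_2\}\ \text{ rich $G$-neighbors in } C_1. \tag{7}$$

## 13. Placing exactly $n'=n_3+h_2$ vertices in $O$

We now embed a part of $T$ with exactly $n_3$ images in $O_3$ and exactly $h_2$ in $C_2$.

**Phase 1: filling $O_3$.** We construct a partial embedding $(T_1,f)$ with $f(T_1)\subseteq O$, exactly $n_3$ images in $O_3$, at most $h_2$ images in $C_2$, and only $Q$-vertices mapped into $C_2$.

*Case $n_3=0$.* Map one $Q$-vertex into $C_2$.

*Case $n_3\ge1$ and all components of $H[O_3]$ have at most $\lceil d_2/2\rceil$ vertices.* Start with one vertex in $O_3$ and grow inside $O_3$ up to order $n_3<n$. While $|T_1|<n_3=\lfloor d_2/2\rfloor$, more than $d_2-\lfloor d_2/2\rfloor=\lceil d_2/2\rceil$ vertices of $O_3$ are unused. So some unused one lies in a component other than that of a given active image, and it is $G$-adjacent to that image.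

*Case $n_3\ge1$ and some component $K$ of $H[O_3]$ has $k\ge\lceil d_2/2\rceil+1$ vertices.* Then $k>n_3$, and by Step 1 of Section 12, $p\ge k+1>n_3$. Start with a $P$-vertex in $K$. While fewer than $n_3$ vertices of $P$ are embedded, use Lemma 4 with $R=P$: map new $P$-vertices into $K$ and connecting $Q$-vertices into $C_2\setminus A_K$. These sets are $G$-complete to each other. There is room in $K$ because $k>n_3$. At most $n_3-1$ connecting vertices are used, and since $n_3\le d_2/2\le(n'-2)/2$, we have $|C_2\setminus A_K|\ge h_2=n'-n_3>n_3$; so there is room for them too, and they number at most $h_2$. At the end exactly $n_3$ images, those of the $P$-vertices, lie in $O_3$.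

**Phase 2: filling $C_2$ up to $h_2$ vertices.** We add vertices of $Q$ in $C_2$ one by one, connecting through rich vertices of $C_1$. We keep these invariants:

- exactly $n_3$ images lie in $O_3$;
- only $Q$-vertices are mapped into $C_2$;
- only $P$-vertices are mapped into $C_1$, all to rich vertices;
- the number of used vertices of $C_1$ is at most the number of used vertices of $C_2$, which is at most $h_2$.

They hold after Phase 1, when no vertex of $C_1$ is used. They imply that all embedded $Q$-vertices are mapped into $O$. While fewer than $h_2$ vertices of $C_2$ are used, fewer than $n_3+h_2=n'$ vertices of $Q$ are embedded, and $n'<q$ by (5). So some vertex of $Q$ is not embedded, and we apply Lemma 4 with $R=Q$; let $t$ be the new vertex.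

*Case $t$ is adjacent to some $t'\in T_1$.* Then $t'\in P$, so $f(t')\notin C_2$: it lies in $O_3$ or is a rich vertex of $C_1$. In both cases $d_G(f(t'),C_2)\ge h_2$, by (6) or by richness. Fewer than $h_2$ vertices of $C_2$ are used, so we can map $t$ to an unused vertex of $C_2$.

*Case there is a path $t''wt$ with $t''\in T_1\cap Q$ and $w\notin T_1$.* Then $f(t'')\in O$, and by (7) it has at least $\min\{s,c_2\}$ rich $G$-neighbors in $C_1$. At most $h_2-1$ vertices of $C_1$ are used, while $h_2\le n'\le s$ by (5) and $h_2\le c_2$. So an unused rich $G$-neighbor of $f(t'')$ exists; map $w\in P$ there. This vertex has at least $h_2$ $G$-neighbors in $C_2$, and at most $h_2-1$ vertices of $C_2$ are used; map $t$ to an unused one. One vertex of $C_1$ and one of $C_2$ have been added, so the invariants persist.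

Each round uses exactly one new vertex of $C_2$, so the process ends with exactly $h_2$ used vertices of $C_2$. Then exactly $n_3+h_2=n'$ images lie in $O$, and Lemma 12 gives $T\subset G$: a contradiction. This proves Theorem 1 for $3\le m\le n$, and with Section 9 for all $m\ge3$. By Sections 2 and 4, Theorem 2 is proved as well. $\blacksquare$

## 14. Even lengths, longer cycles, and the graph $K_{m-1,p-1}$

Three remarks, none needed above, show what Theorem 1 gives besides Theorem 2 and where the formula in (i) must fail.

**Remark 1 (all lengths at once).** If $|V|=2n-1$ and $G$ misses even one tree of order $n\ge2$, then $\overline G$ contains cycles of every length $3,4,\dots,n+1$: apply Theorem 1 for each $m$. Likewise let $|V|=(\ell+2)(n-1)+1$, $\ell\ge1$, and let $G$ miss a tree of order $n\ge2$. Choose $\ell$ vertices successively, each of minimum $G$-degree within the current common $H$-neighborhood $W$ (at first $W=V$). By Lemma 3 that degree is at most $n-2$, so $|W|$ drops by at most $n-1$ each time. After $i$ steps $|W|\ge(\ell+2-i)(n-1)+1$, hence $|W|\ge2n-1$ after $\ell$ steps. So one copy of $K_\ell$ in $\overline G$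 forms $K_\ell+C_m$ with cycles of all lengths $3\le m\le n+1$. In particular, $R(T_n,W_m)\le3n-2$ and $R(T_n,K_\ell+C_m)\le(\ell+2)(n-1)+1$ also hold for even $m\le n+1$, $n\ge2$.

**Remark 2 (beyond $m=n+1$).** For $m\ge n+1$ and $n\ge2$, Theorem 1 reads $R(T_n,C_m)\le n+m-2$. For $n=2$ equality holds, since a graph without edges needs $m$ vertices for its complement to contain $C_m$. The same degree argument, removing $n-1$ vertices for each vertex of $K_\ell$, gives $R(T_n,K_\ell+C_m)\le\ell(n-1)+\max\{2n-1,n+m-2\}$ for all $\ell\ge0$, $m\ge3$, $n\ge2$.

**Remark 3 (a limit for the range in (i)).** Let $n\ge2$ and $m\ge\max\{p,3\}$, where $p$ is the size of the smaller class of $T_n$. Then $R(T_n,C_m)\ge m+p-1$. Take $G=K_{m-1,p-1}$ (for $p=1$: $m-1$ isolated vertices). A copy of $T_n$ in $G$ would have one of its two classes, each of size at least $p$, inside the side of size $p-1$. And $\overline G=K_{m-1}\cup K_{p-1}$ contains no $C_m$. Hence $R(T_n,C_m)=2n-1$ fails for every $m>2n-p$. For trees with $p=\lfloor n/2\rfloor$, such as paths, it fails for $m>\lceil3n/2\rceil$. For odd $m$ with $n+2\le m\le2n-p$, the results above give only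 $2n-1\le R(T_n,C_m)\le n+m-2$.
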